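\title{Counting lattice polygons of given genus:\\ the limit of $\log N(g)/g^{1/3}$}

\begin{abstract}
Let $N(g)$ be the number of lattice polygons with exactly $g$ interior lattice points, counted up to affine automorphisms of $\mathbb Z^2$. We prove that $\log N(g)/g^{1/3}$ converges as $g\to\infty$. The limit is $3\Lambda^{1/3}$, where $\Lambda$ is the value of a variational problem over planar convex bodies. We show that $12\zeta(3)<\Lambda\le 8\pi^2\zeta(3)$, that all but an exponentially small proportion of the polygons of genus $g$ have lattice width of order $g^{1/3}$, and that the same constant governs the count of lattice polygons by area.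
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{lattice polygon} is a nonempty convex polygon in $\mathbb R^2$ whose vertices lie in $\mathbb Z^2$. The \emph{genus} of a two-dimensional lattice polygon is the number of points of $\mathbb Z^2$ in its interior. Two lattice polygons $\Gamma,\Gamma'$ are \emph{equivalent} if $\Gamma'=A\Gamma+b$ for some $A\in\mathrm{GL}_2(\mathbb Z)$ and $b\in\mathbb Z^2$. These maps preserve the lattice, hence the genus and the area. For $g\ge1$ let $N(g)$ be the number of equivalence classes of two-dimensional lattice polygons of genus $g$. This number is finite. For $g=0$ it would not be: the triangles with vertices $(0,0),(n,0),(0,1)$ have genus $0$ and pairwise different areas.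

It is known that $\log N(g)$ grows like $g^{1/3}$: there are constants $0<c_1\le c_2$ with $c_1g^{1/3}\le\log N(g)\le c_2g^{1/3}$ for all large $g$. The question that we answer comes from \cite{edges}:
\begin{quote}
\emph{Does the limit $\lim_{g\to\infty}\log N(g)/g^{1/3}$ exist?}
\end{quote}

The cube root has a simple source. The edges of a convex polygon point in distinct directions, and $n$ distinct integer vectors have total length at least a constant times $n^{3/2}$, because a disc of radius $r\ge1$ contains $O(r^2)$ lattice points. A lattice polygon in the square $[0,R]^2$ has perimeter at most $4R$ and therefore $O(R^{2/3})$ edges. For a polygon that fills a fixed proportion of the square this is the cube root of the area, and one expects each edge to carry a bounded amount of information. Polygons of a very different shape reach the same order of magnitude.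

\begin{example}\label{ex:zonotope}
For $A\subset\{1,\dots,n\}$ with at least two elements let $\Gamma_A$ be the Minkowski sum of the segments from $0$ to $(x,1)$, $x\in A$. Its edges are $\pm(x,1)$, $x\in A$, so the $\Gamma_A$ are distinct. The area of a sum of segments is the sum of the absolute determinants of the pairs, so $|\Gamma_A|=\sum_{x<x'\text{ in }A}(x'-x)\le\binom{n+1}3\le n^3/6$. All $\Gamma_A$ lie in $[0,n^2]\times[0,n]$, and an equivalence class has only $n^{O(1)}$ members in such a box (Lemma~\ref{lem:box}). Thus polygons of height at most $n$ give $2^n/n^{O(1)}$ classes of area at most $n^3/6$.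
\end{example}

So polygons of area $G$ and shape $G^{1/2}\times G^{1/2}$ compete with polygons of shape $G^{2/3}\times G^{1/3}$, and the constant in the exponent can only be found by comparing all shapes at once. The outcome of the comparison is a variational problem, which we now state.

Throughout, $\varphi$ is Euler's function, $w_k=\varphi(|k|)/|k|$ for integers $k\ne0$, and
\[
\psi(t)=-\log(1-e^{-t})=\sum_{j\ge1}\frac{e^{-jt}}{j}\qquad(t>0).
\]
A \emph{convex body} is a compact convex set $K\subset\mathbb R^2$ with nonempty interior; $|K|$ is its area and $h_K(u)=\max_{p\in K}\langle p,u\rangle$ is its support function. If $0\in\operatorname{int}K$, put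
\begin{equation}\label{eq:F}
F(K)=\sum_{k\in\mathbb Z\setminus\{0\}}w_k\int_{\mathbb R}\psi\bigl(h_K(k,x)\bigr)\,dx .
\end{equation}
This is finite (Lemma~\ref{lem:crude}). For an arbitrary convex body $K$ put
\[
F_*(K)=\inf_{c:\ 0\in\operatorname{int}(K+c)}F(K+c),\qquad\qquad \Lambda=\sup_K\,|K|\,F_*(K),
\]
the supremum being taken over all convex bodies.

\begin{theorem}\label{thm:A}
We have $0<\Lambda<\infty$ and
\[
\lim_{g\to\infty}\frac{\log N(g)}{g^{1/3}}=3\Lambda^{1/3}.
\]
In particular, the limit exists.
\end{theorem}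

The \emph{lattice width} of $\Gamma$ is $\min_{u\in\mathbb Z^2\setminus\{0\}}\bigl(h_\Gamma(u)+h_\Gamma(-u)\bigr)$. It is an invariant of the equivalence class, since $h_{A\Gamma}(u)=h_\Gamma(A^tu)$ and $A^t$ permutes $\mathbb Z^2\setminus\{0\}$.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] $12\zeta(3)<\Lambda\le8\pi^2\zeta(3)$, and the supremum defining $\Lambda$ is attained.
\item[(2)] There are $0<\kappa_1<\kappa_2$ and $\delta>0$ such that, for large $g$, at most $e^{-\delta g^{1/3}}N(g)$ of the classes of genus $g$ have lattice width outside $[\kappa_1g^{1/3},\kappa_2g^{1/3}]$. If $\omega(g)/g^{1/3}\to\infty$, then the number $N_\omega(g)$ of classes of genus $g$ with lattice width at least $\omega(g)$ satisfies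
\[
\limsup_{g\to\infty}\frac{\log N_\omega(g)}{g^{1/3}}\le3\bigl(12\zeta(3)\bigr)^{1/3}.
\]
\item[(3)] If $N^{\mathrm{ar}}(a)$ is the number of classes of lattice polygons of area $a/2$, $a\in\mathbb Z_{>0}$, then $\log N^{\mathrm{ar}}(a)\sim3\Lambda^{1/3}(a/2)^{1/3}$ as $a\to\infty$.
\end{enumerate}
\end{theorem}

The number $3(12\zeta(3))^{1/3}$ is the value that one would guess for the limit by assuming that a typical polygon is round (Section~\ref{sec:edges}). Theorem~\ref{thm:B} says that this guess is too small: the limit lies in the interval $\bigl(3(12\zeta(3))^{1/3},\,3(8\pi^2\zeta(3))^{1/3}\bigr]$, and typical polygons have the proportions of Example~\ref{ex:zonotope}.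

Section~\ref{sec:model} shows the method on partitions of integers. Section~\ref{sec:edges} encodes polygons as multisets of edges and explains where $F$, $F_*$ and $\Lambda$ come from. After the tools of Sections~\ref{sec:tools} and~\ref{sec:F}, the upper bound is proved in Section~\ref{sec:upper} and the lower bound in Section~\ref{sec:lower}; together they give Theorem~\ref{thm:A} and Theorem~\ref{thm:B}(3). Sections~\ref{sec:round}--\ref{sec:width} prove the rest of Theorem~\ref{thm:B}, which is not needed for Theorem~\ref{thm:A}.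

We write $\mathbb D$ for the closed unit disc, $|u|$ for the Euclidean norm of a vector, and $\operatorname{diag}(a,b)$ for the map $(x,y)\mapsto(ax,by)$. The \emph{length} and the \emph{height} of a polygon are the lengths of its projections to the horizontal and to the vertical axis. The letter $C$ denotes constants whose value may change from line to line.

\section{A model: partitions of an integer}\label{sec:model}

A partition is a finitely supported function $m:\mathbb Z_{>0}\to\mathbb Z_{\ge0}$, where $m(j)$ is the number of parts equal to $j$; its size is $|m|=\sum_j j\,m(j)$. Let $p(n)$ be the number of partitions of size $n$. We prove $\log p(n)\sim2\sqrt{\zeta(2)n}$ in the three steps that will be used for polygons.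

Let $0<\beta\le1$. Summing geometric series gives
\[
\sum_m e^{-\beta|m|}=\prod_{j\ge1}(1-e^{-\beta j})^{-1}=e^{Z},\qquad Z=\sum_{j\ge1}\psi(\beta j).
\]
The function $\psi$ decreases, $\int_0^\infty\psi=\sum_jj^{-2}=\zeta(2)$, and $\psi(t)\le Ct^{-1/2}$. Hence $\zeta(2)/\beta\ge Z\ge\beta^{-1}\int_\beta^\infty\psi=\zeta(2)/\beta-O(\beta^{-1/2})$.

\emph{Step 1: the generating function bounds the count from above.} Keeping only the terms with $|m|=n$ gives $p(n)\le\exp(\beta n+\zeta(2)/\beta)$, and $\beta=\sqrt{\zeta(2)/n}$ gives $\log p(n)\le2\sqrt{\zeta(2)n}$.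

\emph{Step 2: a random multiset produces many objects of about the right size.} Let the $m(j)$ be independent with $\Pr(m(j)=i)=(1-q_j)q_j^i$, $q_j=e^{-\beta j}$. Such a geometric variable has mean $q/(1-q)$ and variance $q/(1-q)^2$. With $W=\beta|m|$ we have $\Pr(m)=e^{-Z-W}$. The function $t/(e^t-1)$ decreases from $1$ and has integral $\zeta(2)$, so $\mathbb EW=\sum_j\beta j/(e^{\beta j}-1)=\zeta(2)/\beta+O(1)$. Since $t^2e^t/(e^t-1)^2\le Ce^{-t/2}$, also $\operatorname{Var}W=O(1/\beta)$. By Chebyshev's inequality, for small $\beta$ the event $|W-\mathbb EW|\le\beta^{-3/4}$ has probability at least $\frac12$. Every $m$ in this event has probability at most $\exp(-2\zeta(2)/\beta+O(\beta^{-3/4}))$. So the event contains at least $\exp(2\zeta(2)/\beta-O(\beta^{-3/4}))$ partitions, each of size at most $\zeta(2)\beta^{-2}(1+O(\beta^{1/4}))$.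

\emph{Step 3: padding to the exact size.} Fix $\varepsilon\in(0,1)$ and choose $\beta$ with $\zeta(2)\beta^{-2}=(1-\varepsilon)n$. For large $n$ the partitions of Step~2 have size at most $n$. Add $n-|m|$ parts equal to $1$. The result has size $n$, and it determines $m$ once $|m|$ is given, so the map is at most $(n+1)$-to-one. Hence $\log p(n)\ge2\sqrt{(1-\varepsilon)\zeta(2)n}-o(\sqrt n)$.

A lattice polygon is also a multiset, namely the multiset of its primitive edge vectors. Three things change. The area is a quadratic function of the multiset, so Step~1 does not apply to it directly. The edges of a polygon must sum to zero, which a random multiset does not do. And the padding must preserve convexity while it reaches the exact genus $g$.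

\section{Edge multisets, mixed area, and the origin of $\Lambda$}\label{sec:edges}

\subsection*{Edges}
Let $\mathcal P$ be the set of primitive vectors of $\mathbb Z^2$, that is, of $(x,y)$ with $\gcd(x,y)=1$, and let $J(x,y)=(y,-x)$, the clockwise rotation by a right angle, which permutes $\mathcal P$. Traverse the boundary of a two-dimensional lattice polygon $\Gamma$ counterclockwise. Each edge is a positive integer multiple $m(v)v$ of some $v\in\mathcal P$, and $Jv$ is an outer normal to it; put $m(v)=0$ for the other $v$. Then $\sum_vm(v)v=0$. Conversely, let $m:\mathcal P\to\mathbb Z_{\ge0}$ be finitely supported with $\sum_vm(v)v=0$, and not supported on a line. Laying the vectors $m(v)v$ head to tail in the order of increasing angle gives a two-dimensional lattice polygon. These two constructions are inverse bijections between such $m$ and two-dimensional lattice polygons up to translation. We call $m$ the \emph{edge multiset}. To ``add the edge $z$'', for an integer vector $z=iv$ with $i\ge1$ and $v\in\mathcal P$, means to increase $m(v)$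 by $i$; adding the zero vector does nothing.

\subsection*{Mixed area}
For a polygon $\Gamma$ and a convex body $K$ the mixed area $V(\Gamma,K)$ is defined by $|\Gamma+tK|=|\Gamma|+2tV(\Gamma,K)+t^2|K|$ for $t\ge0$. For a lattice polygon with edge multiset $m$,
\begin{equation}\label{eq:mixed}
V(\Gamma,K)=\frac12\sum_{v\in\mathcal P}m(v)\,h_K(Jv).
\end{equation}
This formula shows that $V(\Gamma,K)$ is monotone in $K$ under inclusion, that $V(\Gamma,tK)=tV(\Gamma,K)$ for $t>0$, and that $V(\Gamma,K+c)=V(\Gamma,K)$, because $h_{K+c}(u)=h_K(u)+\langle c,u\rangle$ and $\sum m(v)Jv=0$. Moreover $V(\Gamma,\Gamma)=|\Gamma|$, and Minkowski's inequality states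
\begin{equation}\label{eq:mink}
V(\Gamma,K)^2\ge|\Gamma|\,|K| .
\end{equation}
The mixed area is the linear substitute for the area: it is linear in $m$, it is close to $|\Gamma|$ when $K$ is close to $\Gamma$, and by \eqref{eq:mink} it always bounds $|\Gamma|$ from above. The first two properties drive the upper bound, the first and third the lower bound.

For a convex body $K$ with $0\in\operatorname{int}K$ put
\[
Z(K)=\sum_{u\in\mathcal P}\psi\bigl(h_K(u)\bigr).
\]
It is finite, because $h_K(u)\ge\rho|u|$ when $\rho\mathbb D\subset K$, and $\psi$ decays exponentially.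

\begin{lemma}\label{lem:gen}
Let $0\in\operatorname{int}K$ and $T\ge0$. The number of two-dimensional lattice polygons $\Gamma$, up to translation, with $V(\Gamma,K)\le T$ is at most $\exp(2T+Z(K))$.
\end{lemma}

\begin{proof}
For the edge multiset $m$ of such a polygon, $1\le e^{2T}\exp(-\sum_vm(v)h_K(Jv))$ by \eqref{eq:mixed}. Sum the right side over all finitely supported $m:\mathcal P\to\mathbb Z_{\ge0}$, closed or not. The sum is $e^{2T}\prod_v(1-e^{-h_K(Jv)})^{-1}=e^{2T+Z(K)}$, since $J$ permutes $\mathcal P$.
\end{proof}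

\subsection*{Polar bodies}
For $0\in\operatorname{int}Q$ the polar body is $Q^\circ=\{u:h_Q(u)\le1\}$, so that $\{u:h_Q(u)\le t\}=tQ^\circ$. Since $\psi(h)=\int_h^\infty(e^t-1)^{-1}dt$ and $\int_0^\infty t^2(e^t-1)^{-1}dt=2\zeta(3)$,
\begin{equation}\label{eq:polar}
\int_{\mathbb R^2}\psi\bigl(h_Q(u)\bigr)\,du=\int_0^\infty\frac{|tQ^\circ|}{e^t-1}\,dt=2\zeta(3)\,|Q^\circ| .
\end{equation}
The Blaschke--Santal\'o inequality states that every planar convex body $Q$ has a translate $Q+c$ with $0\in\operatorname{int}(Q+c)$ and $|Q|\,|(Q+c)^\circ|\le\pi^2$. For an ellipse centered at $0$ the product equals $\pi^2$.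

\subsection*{A heuristic computation}
The rest of this section is not used in the proofs. Fix a body $M$ of large area $G$ with $0\in\operatorname{int}M$, and consider the lattice polygons $\Gamma$ that are close to a translate of $M$. For these $V(\Gamma,\beta M)\approx\beta G$, so Lemma~\ref{lem:gen} bounds their number by about $\exp(2\beta G+Z(\beta M))$ for every $\beta>0$. Write $Z(\beta M)=\lambda/(\beta^2G)$. If $\lambda$ does not depend on $\beta$, the best choice is $\beta=\lambda^{1/3}G^{-2/3}$, and the exponent becomes $3\lambda^{1/3}G^{1/3}$.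

\emph{Round shapes.} Let $M=\sqrt G\,Q$ with $Q$ fixed, $|Q|=1$. Then $\beta M=\beta\sqrt G\,Q$ with $\beta\sqrt G\asymp G^{-1/6}$ small, so the sum $Z(\beta M)$ is spread over many lattice points in every direction. Primitive vectors have density $6/\pi^2$, and \eqref{eq:polar} gives $\lambda\approx\frac{12\zeta(3)}{\pi^2}|Q|\,|Q^\circ|$. The mixed area does not see translations of $M$, so we may use the translate that makes the bound smallest; then $\lambda$ is at most about $12\zeta(3)$, with equality for ellipses. This is the guess $3(12\zeta(3))^{1/3}$.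

\emph{Long shapes.} Let $M=\operatorname{diag}(G^{2/3},G^{1/3})Q$ with $|Q|=1$, and $\beta=\theta G^{-2/3}$. With $K=\theta Q$ we have $h_{\beta M}(k,x)=h_K(k,xG^{-1/3})$. Now only bounded values of $k$ matter: the edges have bounded vertical components, as in Example~\ref{ex:zonotope}. The sum over $x$ becomes an integral but the sum over $k$ does not. In row $k\ne0$ the primitive vectors have density $w_k$, and row $0$ contains only $(0,\pm1)$. So $Z(\beta M)\approx G^{1/3}F(K)$ and $\lambda\approx|K|F(K)$. Optimizing over translates replaces $F$ by $F_*$, and allowing all shapes leads to $\Lambda$.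

Compared with the round case, the sum \eqref{eq:F} loses the row $k=0$ but gives the rows $k=\pm1$ the weight $1>6/\pi^2$. Which effect wins is not visible at this level; Section~\ref{sec:zeta} shows that for some ellipse the gain exceeds the loss. Note also that $\lambda$ now depends on $\beta$ through $K=\theta Q$. The upper bound avoids this by using $\lambda\le\Lambda$ for every $\theta$; in the lower bound it is absorbed by the inequality of the arithmetic and geometric means.

\section{Standard facts and sums over rows}\label{sec:tools}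

\emph{Pick's formula:} a two-dimensional lattice polygon of genus $g$ with $B$ boundary lattice points has area $g+B/2-1$. As $B\ge3$, the area is at least $g$. \emph{Scott's inequality} \cite{Scott}: if $g\ge1$, then $B\le2g+7$. Hence
\begin{equation}\label{eq:scott}
g\le|\Gamma|\le2g+\tfrac52\le5g\qquad(g\ge1).
\end{equation}
This is the place where $g\ge1$ is used. \emph{John's theorem:} if $c+E$, with $E$ centered at $0$, is the ellipse of maximal area in a planar convex body $K$, then $c+E\subset K\subset c+2E$. The square $h_E^2$ is a positive definite quadratic form.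

\begin{lemma}\label{lem:box}
An equivalence class of two-dimensional lattice polygons has at most $(R+1)^6$ members contained in $[0,R]^2$.
\end{lemma}

\begin{proof}
Fix a member and three noncollinear vertices of it. An affine map onto another member is determined by the images of these vertices, which are lattice points of $[0,R]^2$.
\end{proof}

For every $p>0$ there is $C_p$ with $\psi(t)\le C_pt^{-p}$ for all $t>0$, because $\psi(t)\sim\log(1/t)$ at $0$ and $\psi(t)\sim e^{-t}$ at $\infty$. Let $\mu$ be the M\"obius function and $\tau$ the number of divisors; $\tau(k)\le2\sqrt k$ and $w_k=\sum_{a\mid k}\mu(a)/a$, where $a$ runs over positive divisors. For $X\ge0$,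
\begin{equation}\label{eq:S}
S(X):=\sum_{1\le k\le X}w_k=\sum_{a\le X}\frac{\mu(a)}a\Bigl\lfloor\frac Xa\Bigr\rfloor=\frac6{\pi^2}X+O\bigl(\log(2+X)\bigr).
\end{equation}
Since also $S(n)\ge1$, there is $c_0>0$ with $S(n)\ge c_0n$ for all integers $n\ge1$.

The next lemma replaces a sum over the primitive vectors of one row by an integral.

\begin{lemma}\label{lem:rows}
Let $f:\mathbb R\to\mathbb R$ be integrable and of bounded variation, and let $k\ne0$ be an integer. Then
\[
\Bigl|\sum_{x\in\mathbb Z,\ \gcd(x,k)=1}f(x)-w_k\int_{\mathbb R}f\Bigr|\le\tau(|k|)\operatorname{Var}(f).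
\]
\end{lemma}

\begin{proof}
For integers $a\ge1$ and $y$, the value $f(ay)$ differs from the mean of $f$ over $[ay,ay+a]$ by at most the variation of $f$ on that interval. Summing over $y\in\mathbb Z$ gives $|\sum_yf(ay)-\frac1a\int f|\le\operatorname{Var}(f)$. Now use $\sum_{\gcd(x,k)=1}f(x)=\sum_{a\mid k}\mu(a)\sum_yf(ay)$.
\end{proof}

Call $f$ \emph{unimodal} if it is nondecreasing up to some point and nonincreasing after it. If $f\ge0$ is unimodal and tends to $0$ at $\pm\infty$, then $\operatorname{Var}(f)=2\sup f$. As $x\mapsto h_K(k,x)$ is convex, every decreasing function of $h_K(k,x)$ is unimodal in $x$.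

\section{The functional $F$}\label{sec:F}

The aspect ratio of $K$ is the parameter that can degenerate, so we separate it from the shape. For $0\in\operatorname{int}Q$ and $b>0$ put
\[
\Psi_Q(y)=\int_{\mathbb R}\psi\bigl(h_Q(y,x)\bigr)\,dx,\qquad F_b(Q)=b\sum_{k\ne0}w_k\Psi_Q(bk).
\]
For $K=\operatorname{diag}(b,1)Q$ we have $h_K(k,x)=h_Q(bk,x)$, so $F_b(Q)=bF(K)$ and $|Q|F_b(Q)=|K|F(K)$. The translates of $K$ are the bodies $\operatorname{diag}(b,1)(Q+c)$. Therefore, for every convex body $Q$,
\begin{equation}\label{eq:Fb}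
|K|F_*(K)=\inf_{c:\ 0\in\operatorname{int}(Q+c)}|Q|\,F_b(Q+c),\qquad K=\operatorname{diag}(b,1)Q .
\end{equation}

\begin{lemma}\label{lem:crude}
Let $\rho>0$. If $\rho\mathbb D\subset Q$, then $F_b(Q)\le2\pi\zeta(3)\rho^{-2}$ for all $b>0$, and $F_b(Q)\to0$ as $b\to\infty$, uniformly in $Q$.
\end{lemma}

\begin{proof}
Since $h_Q\ge h_{\rho\mathbb D}$ and $w_k\le1$, we have $F_b(Q)\le2b\sum_{k\ge1}\Psi_{\rho\mathbb D}(bk)$. The function $\Psi_{\rho\mathbb D}(y)=\int\psi(\rho\sqrt{y^2+x^2})\,dx$ is even and decreases for $y>0$. Comparing the sum with an integral and using \eqref{eq:polar} gives $F_b(Q)\le\int_{\mathbb R}\Psi_{\rho\mathbb D}=2\zeta(3)\pi\rho^{-2}$. Treating the first term separately gives $F_b(Q)\le2b\Psi_{\rho\mathbb D}(b)+2\int_b^\infty\Psi_{\rho\mathbb D}$. This tends to $0$, because $\sqrt{y^2+x^2}\ge(|y|+|x|)/\sqrt2$ shows that $\Psi_{\rho\mathbb D}(y)$ decays exponentially.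
\end{proof}

\begin{lemma}\label{lem:normal}
For every convex body $K$ there are $b>0$ and a convex body $Q$ with $\mathbb D\subset Q\subset2\mathbb D$ such that $K'=\operatorname{diag}(b,1)Q$ satisfies $|K'|F_*(K')=|K|F_*(K)$. Consequently $\Lambda\le8\pi^2\zeta(3)$.
\end{lemma}

\begin{proof}
The product $|K|F_*(K)$ is invariant under three kinds of maps. Translations leave it unchanged by definition. The shear $(p_1,p_2)\mapsto(p_1+\sigma p_2,p_2)$, $\sigma\in\mathbb R$, replaces $h_K(k,x)$ by $h_K(k,x+\sigma k)$, so it preserves each integral in \eqref{eq:F} and the area. The map $\operatorname{diag}(1,\sigma)$, $\sigma>0$, replaces $h_K(k,x)$ by $h_K(k,\sigma x)$, so it divides $F$ by $\sigma$ and multiplies the area by $\sigma$. Linear maps send the translates of $K$ to the translates of the image, so the same holds for $F_*$.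

Translate $K$ so that $E\subset K\subset2E$ for its John ellipse $E$. Completing the square, $h_E(k,x)^2=\gamma(x+\sigma k)^2+b^2k^2$ with $\gamma,b>0$. A shear and a scaling of the second coordinate bring this to $b^2k^2+x^2$, that is, they send $E$ to $\operatorname{diag}(b,1)\mathbb D$. If $K'$ is the image of $K$, then $Q=\operatorname{diag}(b,1)^{-1}K'$ lies between $\mathbb D$ and $2\mathbb D$. Finally $|K'|F_*(K')\le|Q|F_b(Q)\le4\pi\cdot2\pi\zeta(3)$ by \eqref{eq:Fb} and Lemma~\ref{lem:crude}.
\end{proof}

We need the infimum over translates to be attained at a point that stays away from the boundary, uniformly in the shape and in $b$. For this we show that $F_b(Q)$ is large when $0$ is close to $\partial Q$. Then $h_Q$ is small along a ray. The difficulty is that the ray may be almost vertical, so that it follows the row $k=0$, which is absent from $F$; in that case we use the neighboring rows.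

\begin{lemma}\label{lem:coercive}
Let $R\ge1$ and $b_0\ge1$. There is $C=C(R,b_0)$ such that $F_b(Q)\ge\rho^{-1/2}/C$ whenever $0<b\le b_0$, $0\in\operatorname{int}Q$, $Q\subset R\mathbb D$, and $\rho=\operatorname{dist}(0,\partial Q)\le\min(\frac14,b_0^{-2})$.
\end{lemma}

\begin{proof}
There is a unit vector $u=(\cos\vartheta,\sin\vartheta)$ with $h_Q(u)=\rho$. Reflections in the coordinate axes preserve $F_b$, so we may assume $\cos\vartheta,\sin\vartheta\ge0$. By sublinearity, $h_Q(\sigma u+z)\le\sigma\rho+R|z|$ for $\sigma\ge0$ and $z\in\mathbb R^2$. We use $\lfloor t\rfloor\ge t/2$ for $t\ge1$.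

\emph{Case $\cos\vartheta\ge\sqrt\rho$.} Let $1\le k\le\rho^{-1/2}/b$; note that $\rho^{-1/2}/b\ge b_0/b\ge1$. The point $(bk,bk\tan\vartheta)$ equals $\sigma u$ with $\sigma=bk/\cos\vartheta\le1/\rho$. So $h_Q(bk,x)\le1+R$ for $|x-bk\tan\vartheta|\le1$, and $\Psi_Q(bk)\ge2\psi(1+R)$. Hence
\[
F_b(Q)\ge2\psi(1+R)\,b\,c_0\lfloor\rho^{-1/2}/b\rfloor\ge c_0\psi(1+R)\rho^{-1/2}.
\]

\emph{Case $\cos\vartheta<\sqrt\rho$.} Then $\cos\vartheta<\frac12$ and $\sin\vartheta\ge\frac12$. Let $1\le k\le b_0/b$ and $0\le\sigma\le\rho^{-1/2}$. Then $(bk,\sigma\sin\vartheta)=\sigma u+z$ with $|z|=|bk-\sigma\cos\vartheta|\le b_0+1$, so $h_Q(bk,\sigma\sin\vartheta)\le R':=1+R(b_0+1)$. The values $\sigma\sin\vartheta$ fill an interval of length at least $\frac12\rho^{-1/2}$. Hence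
\[
F_b(Q)\ge b\,c_0\lfloor b_0/b\rfloor\,\psi(R')\,\tfrac12\rho^{-1/2}\ge\tfrac14c_0b_0\psi(R')\rho^{-1/2}.\qedhere
\]
\end{proof}

Call $K$ \emph{centered} if $0\in\operatorname{int}K$ and $F(K)=F_*(K)$.

\begin{lemma}\label{lem:center}
Every convex body has a centered translate. If $K$ is centered, then, with $h=h_K(k,x)$,
\begin{equation}\label{eq:center}
\sum_{k\ne0}w_k\int_{\mathbb R}\frac{k}{e^h-1}\,dx=0,\qquad\sum_{k\ne0}w_k\int_{\mathbb R}\frac{x}{e^h-1}\,dx=0 .
\end{equation}
\end{lemma}

\begin{proof}
The function $c\mapsto F(K+c)$ is finite on the bounded open convex set $-\operatorname{int}K$. It is convex, since $\psi$ is convex and $h_{K+c}(u)$ is affine in $c$; hence it is continuous. If $0\in K+c$, then $K+c\subset R\mathbb D$ with $R=\max(1,\operatorname{diam}K)$, so Lemma~\ref{lem:coercive} with $b=b_0=1$ shows that the function tends to $\infty$ at the boundary. So the minimum is attained.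

Let $K$ be centered and choose $\rho>0$ with $\rho\mathbb D\subset K+c$ for all $c$ near $0$. As $\psi'(t)=-1/(e^t-1)$, the gradient in $c$ of $\psi(h_{K+c}(u))$ is $-u/(e^{h_{K+c}(u)}-1)$, of norm at most $|u|/(e^{\rho|u|}-1)$. For $u=(k,x)$ this bound is integrable in $x$ and summable over $k\ne0$. So we may differentiate under the sum and the integral, and \eqref{eq:center} is the vanishing of the gradient at $c=0$.
\end{proof}

Since $\psi>0$ and the infimum is attained, $F_*(K)>0$ for every $K$. With Lemma~\ref{lem:normal} this gives $0<\Lambda\le8\pi^2\zeta(3)$.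

Let $\mathcal Q$ be the set of convex bodies $Q$ with $\frac1{\sqrt2}\mathbb D\subset Q\subset5\mathbb D$; these are the shapes that normalized polygons will have. By the Blaschke selection theorem $\mathcal Q$ is compact in the Hausdorff metric, and $\frac\pi2\le|Q|\le25\pi$ for $Q\in\mathcal Q$.

\begin{lemma}\label{lem:uniform}
There are $\rho_0>0$ and $b_+\ge1$ such that for all $b>0$ and $Q\in\mathcal Q$ there is $c$ with $\rho_0\mathbb D\subset Q+c$ and $|Q|F_b(Q+c)\le\Lambda$. For $b\ge b_+$ one can achieve $|Q|F_b(Q+c)\le\Lambda/2$.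
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:crude} with $\rho=1/\sqrt2$ there is $b_+\ge1$ such that $25\pi F_b(Q)\le\Lambda/2$ for all $b\ge b_+$ and $Q\in\mathcal Q$; for these $b$ take $c=0$. Let $b<b_+$. By Lemma~\ref{lem:center} there is $c$ attaining the infimum in \eqref{eq:Fb}. Then $|Q|F_b(Q+c)\le\Lambda$, and $F_b(Q+c)\le F_b(Q)\le4\pi\zeta(3)$ by Lemma~\ref{lem:crude}. Since $0\in Q+c$ and $\operatorname{diam}Q\le10$, we have $Q+c\subset10\mathbb D$. Lemma~\ref{lem:coercive} with $R=10$ and $b_0=b_+$ shows that $\operatorname{dist}(0,\partial(Q+c))\ge\rho_0:=\min\bigl(\frac14,b_+^{-2},(4\pi\zeta(3)C)^{-2}\bigr)$.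
\end{proof}

The last lemma of this section makes the approximation of $Z$ by $F$ precise. The condition $d\le b$ says that the body is longer than it is high, so that the rows are the long direction of the sum.

\begin{lemma}\label{lem:ZF}
Let $\rho>0$. There is $C=C(\rho)$ such that for every convex body $Q\supset\rho\mathbb D$ and all $0<d\le b$,
\[
\bigl|bd\,Z(\operatorname{diag}(b,d)Q)-F_b(Q)\bigr|\le C\bigl(d^{1/4}+bd^{1/2}\bigr).
\]
\end{lemma}

\begin{proof}
The support function of $\operatorname{diag}(b,d)Q$ is $h_Q(bk,dx)$. For $k\ne0$ apply Lemma~\ref{lem:rows} to $f(x)=\psi(h_Q(bk,dx))$. This function is unimodal, tends to $0$ at $\pm\infty$, and has $\sup f\le\psi(\rho b|k|)$ and $\int f=\Psi_Q(bk)/d$. The primitive vectors with $k=0$ are $(0,\pm1)$, and each contributes at most $\psi(\rho d)$. Hence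
\[
\Bigl|Z(\operatorname{diag}(b,d)Q)-\frac{F_b(Q)}{bd}\Bigr|\le4\sum_{k\ge1}\tau(k)\psi(\rho bk)+2\psi(\rho d).
\]
Use $\tau(k)\le2\sqrt k$ and $\psi(t)\le Ct^{-7/4}$ in the sum, which becomes at most $Cb^{-7/4}\sum k^{-5/4}$, and $\psi(t)\le Ct^{-1/2}$ in the last term. After multiplication by $bd$ the error is at most $C(db^{-3/4}+bd^{1/2})$, and $db^{-3/4}\le d^{1/4}$ because $d\le b$.
\end{proof}

\section{The upper bound}\label{sec:upper}

We treat two counting problems in parallel. In the \emph{genus case}, $\Gamma$ runs over the polygons of genus $g\ge1$ and $G=g$. In the \emph{area case}, $\Gamma$ runs over the lattice polygons of area $G=a/2$. By \eqref{eq:scott}, in both cases $G\le|\Gamma|\le5G$.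

\begin{proposition}\label{prop:upper}
$\displaystyle\limsup_{g\to\infty}\frac{\log N(g)}{g^{1/3}}\le3\Lambda^{1/3}$ and $\displaystyle\limsup_{a\to\infty}\frac{\log N^{\mathrm{ar}}(a)}{(a/2)^{1/3}}\le3\Lambda^{1/3}$.
\end{proposition}

Lemma~\ref{lem:gen} is efficient only for polygons whose shape is close to that of $K$. So we must cover all classes by few shapes. The group $\mathrm{GL}_2(\mathbb Z)$ makes this possible: it turns the long direction of the polygon horizontal and bounds the shear, which leaves two scales and a point of the compact set $\mathcal Q$.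

\subsection*{Normal form}

\begin{lemma}\label{lem:reduce}
Every class has a representative $\Gamma$ for which there are $c\in\mathbb R^2$ and numbers $s_1\ge s_2$ of the form $2^i$, $i\in\mathbb Z$, such that $\operatorname{diag}(s_1,s_2)^{-1}(\Gamma-c)\in\mathcal Q$ and the lattice width of $\Gamma$ lies in $[2s_2,8s_2]$. Moreover $\Gamma$ has length at most $10s_1$ and height at most $10s_2$, and
\begin{equation}\label{eq:scales}
\frac{G}{25\pi}\le s_1s_2\le4G,\qquad\frac1{10}\le s_2\le s_1\le40G .
\end{equation}
\end{lemma}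

\begin{proof}
Let $c+E$ be the John ellipse of $\Gamma$ and $q=h_E^2$. Replacing $\Gamma$ by $A\Gamma$ replaces $q(u)$ by $q(A^tu)$. By Lagrange--Gauss reduction, every positive definite binary quadratic form is $\mathrm{GL}_2(\mathbb Z)$-equivalent to a form $q(x,y)=\alpha x^2+\nu xy+\gamma y^2$ with $|\nu|\le\gamma\le\alpha$; choose the representative accordingly. Let $D=\operatorname{diag}(\sqrt\alpha,\sqrt\gamma)$. Then $h_{D^{-1}E}(x,y)^2=x^2+\frac{\nu}{\sqrt{\alpha\gamma}}xy+y^2$ with $|\nu|\le\sqrt{\alpha\gamma}$, which lies between $\frac12(x^2+y^2)$ and $\frac32(x^2+y^2)$. By John's theorem $\frac1{\sqrt2}\mathbb D\subset D^{-1}(\Gamma-c)\subset\sqrt6\,\mathbb D$. Let $s_1,s_2$ be the largest powers of $2$ with $s_1\le\sqrt\alpha$, $s_2\le\sqrt\gamma$. Then $s_1\ge s_2$, and $\operatorname{diag}(s_1,s_2)^{-1}D$ is diagonal with entries in $[1,2)$. As $2\sqrt6<5$, the body $Q=\operatorname{diag}(s_1,s_2)^{-1}(\Gamma-c)$ lies in $\mathcal Q$.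

The inclusion $Q\subset5\mathbb D$ bounds the length and the height. From $|\Gamma|=s_1s_2|Q|$ we get $G/(25\pi)\le s_1s_2\le\frac2\pi\cdot5G\le4G$. The height is at least $1$, so $s_2\ge\frac1{10}$ and $s_1\le40G$.

For integers $(x,y)\ne(0,0)$ we have $q(x,y)\ge\gamma(x^2-|xy|+y^2)\ge\gamma=q(0,1)$. Since $h_\Gamma(u)+h_\Gamma(-u)$ lies between $2h_E(u)$ and $4h_E(u)$, the lattice width lies in $[2\sqrt\gamma,4\sqrt\gamma]\subset[2s_2,8s_2]$.
\end{proof}

Fix one such representative, up to integer translation, in every class, together with $c,s_1,s_2$. Call it \emph{thin} if $s_2<G^{1/3}/(\log G)^2$ and \emph{thick} otherwise.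

\subsection*{Thin polygons}
For these the genus need not be close to the area, and the error term $bd^{1/2}$ of Lemma~\ref{lem:ZF} need not be small; but they can be counted directly. After an integer translation a thin polygon lies in $[0,400G]\times[0,10G^{1/3}/(\log G)^2]$. Each lattice row contains at most two vertices, which leaves at most $(400G+2)^2$ possibilities per row. So the number of thin polygons is at most
\begin{equation}\label{eq:thin}
\exp\bigl(O(G^{1/3}/\log G)\bigr)=\exp\bigl(o(G^{1/3})\bigr).
\end{equation}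

\subsection*{Thick polygons and cells}
Fix $\varepsilon\in(0,1)$. The number of boundary lattice points is $B=\sum_vm(v)$. The terms with $v_2\ne0$ sum to at most $\sum m(v)|v_2|$, which is twice the height, and the two horizontal terms sum to at most twice the length. So for thick polygons $B\le20s_2+20s_1\le160G/s_2\le160G^{2/3}(\log G)^2$. By Pick's formula in the genus case, and trivially in the area case, for large $G$
\begin{equation}\label{eq:area}
G\le|\Gamma|\le(1+\varepsilon)G .
\end{equation}

If $Q,Q'\in\mathcal Q$ are at Hausdorff distance at most $\eta$, then $Q\subset Q'+\eta\mathbb D\subset(1+\sqrt2\eta)Q'$, and the same holds with $Q,Q'$ interchanged. By compactness there are $Q_1,\dots,Q_{i_\varepsilon}\in\mathcal Q$ such that every $Q\in\mathcal Q$ satisfies $Q\subset(1+\varepsilon)Q_i$ and $Q_i\subset(1+\varepsilon)Q$ for some $i$. The \emph{cell} $(s_1,s_2,i)$ is the set of thick representatives $\Gamma$ with scales $s_1,s_2$ such that the body $M=\operatorname{diag}(s_1,s_2)Q_i$ satisfies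
\[
M\subset(1+\varepsilon)(\Gamma-c),\qquad\Gamma-c\subset(1+\varepsilon)M .
\]
Every thick representative lies in a cell. By \eqref{eq:scales} there are $O_\varepsilon((\log G)^2)$ nonempty cells. For $\Gamma$ in a cell, monotonicity of the mixed area and \eqref{eq:area} give
\begin{equation}\label{eq:cellM}
V(\Gamma,M)\le(1+\varepsilon)|\Gamma|\le(1+\varepsilon)^2G,\qquad|M|\ge(1+\varepsilon)^{-2}G .
\end{equation}
We state the bound for one cell with free parameters $\theta,\lambda$, since Section~\ref{sec:width} needs other values than this section.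

\begin{lemma}\label{lem:cell}
Fix $\varepsilon\in(0,1)$, $\theta>0$, $\rho>0$. For $G\ge G_1(\varepsilon,\theta,\rho)$ the following holds for every nonempty cell $(s_1,s_2,i)$ and every $\lambda>0$. Put $b=\theta G^{-2/3}s_1$. If there is $c'$ with $\rho\mathbb D\subset Q_i+c'$ and $|Q_i|F_b(Q_i+c')\le\lambda$, then the number of polygons in the cell is at most
\begin{equation}\label{eq:cell}
\exp\Bigl((1+\varepsilon)^2\bigl(2\theta+(\lambda+\varepsilon)\theta^{-2}\bigr)G^{1/3}\Bigr).
\end{equation}
\end{lemma}

\begin{proof}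
Put $\beta=\theta G^{-2/3}$, $d=\beta s_2$ and $K=\operatorname{diag}(b,d)(Q_i+c')$, a translate of $\beta M$. For $\Gamma$ in the cell, $V(\Gamma,K)=\beta V(\Gamma,M)\le(1+\varepsilon)^2\theta G^{1/3}$. By Lemma~\ref{lem:gen} the cell has at most $\exp(2(1+\varepsilon)^2\theta G^{1/3}+Z(K))$ elements.

We have $d\le b$. Thickness and \eqref{eq:scales} give $b\le4\beta G/s_2\le4\theta(\log G)^2$, and $s_2^2\le s_1s_2\le4G$ gives $d\le2\theta G^{-1/6}$. So $d^{1/4}+bd^{1/2}\to0$ as $G\to\infty$, uniformly in the cell. By Lemma~\ref{lem:ZF} and $|Q_i|\le25\pi$ we obtain $bd|Q_i|Z(K)\le\lambda+\varepsilon$ for large $G$. Finally $bd|Q_i|=\beta^2|M|\ge\theta^2(1+\varepsilon)^{-2}G^{-1/3}$ by \eqref{eq:cellM}, so $Z(K)\le(1+\varepsilon)^2(\lambda+\varepsilon)\theta^{-2}G^{1/3}$.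
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
By Lemma~\ref{lem:uniform} the hypothesis of Lemma~\ref{lem:cell} holds in every cell with $\rho=\rho_0$ and $\lambda=\Lambda$. Take $\theta=\Lambda^{1/3}$, sum \eqref{eq:cell} over the $O_\varepsilon((\log G)^2)$ cells, and add \eqref{eq:thin}. The upper limit is at most $(1+\varepsilon)^2(3\Lambda^{1/3}+\varepsilon\Lambda^{-2/3})$. Let $\varepsilon\to0$.
\end{proof}

\section{The lower bound}\label{sec:lower}

Fix a centered convex body $K$ with $\rho\mathbb D\subset K\subset R\mathbb D$. Constants in this section depend on $K$. Write $F=F(K)$ and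
\[
Y=\sum_{k\ne0}w_k\int_{\mathbb R}\frac{h}{e^h-1}\,dx,\qquad h=h_K(k,x).
\]
As for $F$, the bound $h\ge\rho|(k,x)|$ shows that $0<Y<\infty$.

\begin{proposition}\label{prop:lower}
Both $\liminf_{g\to\infty}\log N(g)/g^{1/3}$ and $\liminf_{a\to\infty}\log N^{\mathrm{ar}}(a)/(a/2)^{1/3}$ are at least
\[
(F+Y)\Bigl(\frac{4|K|}{Y^2}\Bigr)^{1/3}\ge3\bigl(|K|F\bigr)^{1/3}.
\]
\end{proposition}

The last inequality is the inequality of the means, $F+\frac Y2+\frac Y2\ge3(FY^2/4)^{1/3}$. Every convex body has a centered translate, so the supremum of $|K|F(K)$ over centered $K$ is $\Lambda$. Hence Propositions~\ref{prop:upper} and~\ref{prop:lower}, with the bounds $0<\Lambda\le8\pi^2\zeta(3)$ of Section~\ref{sec:F}, prove Theorem~\ref{thm:A} and Theorem~\ref{thm:B}(3).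

\subsection*{Random multisets of edges}
Let $n\ge1$ be an integer and $K_n=\operatorname{diag}(1,1/n)K$, so $|K_n|=|K|/n$. We use only non-horizontal edges: let $\mathcal P^*=\{v\in\mathcal P:v_2\ne0\}$. This keeps the weights below bounded away from zero and leaves the horizontal directions free for the padding. For $v\in\mathcal P^*$ put $h_v=h_{K_n}(Jv)=h_K(v_2,-v_1/n)$. Then
\begin{equation}\label{eq:hv}
\rho\le\rho\max\Bigl(|v_2|,\ \frac{|v_1|}n,\ \frac{|v_2|+|v_1|/n}{\sqrt2}\Bigr)\le h_v\le R\Bigl(|v_2|+\frac{|v_1|}n\Bigr).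
\end{equation}
Let $m(v)$, $v\in\mathcal P^*$, be independent with $\Pr(m(v)=j)=(1-q_v)q_v^j$, $q_v=e^{-h_v}$. As $\sum_vq_v<\infty$, the Borel--Cantelli lemma shows that $m$ is almost surely finitely supported, and
\[
\Pr(m)=e^{-Z_n-W(m)},\qquad Z_n=\sum_{v\in\mathcal P^*}\psi(h_v),\qquad W(m)=\sum_{v\in\mathcal P^*}m(v)h_v .
\]
Let $\Sigma_i(m)=\sum_vm(v)v_i$ for $i=1,2$; the vector $(\Sigma_1,\Sigma_2)$ is the gap by which $m$ fails to close. Let $\mathcal E_n$ be the set of finitely supported $m$ with
\[
|W-\mathbb EW|\le n^{3/4},\qquad|\Sigma_2|\le n^{3/4},\qquad|\Sigma_1|\le n^{7/4},\qquad|v_1|\le n^{3/2}\text{ whenever }m(v)\ge1 .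
\]

\begin{lemma}\label{lem:random}
We have $\mathbb EW=nY+O(1)$, and $\#\mathcal E_n\ge\exp(n(F+Y)-2n^{3/4})$ for large $n$.
\end{lemma}

\begin{proof}
\emph{Means.} Let $\Phi(k,x)$ be one of the four functions
\[
\psi(h),\qquad\frac{h}{e^h-1},\qquad\frac{k}{e^h-1},\qquad\frac{x}{e^h-1},\qquad h=h_K(k,x).
\]
Apply Lemma~\ref{lem:rows} in the row $k=v_2$, with variable $-v_1$, to the function $x\mapsto\Phi(k,x/n)$. Its integral is $n\int\Phi(k,x)\,dx$ and its variation is that of $\Phi(k,\cdot)$. So
\begin{equation}\label{eq:means}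
\Bigl|\sum_{v\in\mathcal P^*}\Phi(v_2,-v_1/n)-n\sum_{k\ne0}w_k\int\Phi(k,x)\,dx\Bigr|\le\sum_{k\ne0}\tau(|k|)\operatorname{Var}\Phi(k,\cdot).
\end{equation}
We claim $\operatorname{Var}\Phi(k,\cdot)\le Ce^{-\rho|k|/4}$, so that the right side is $O(1)$. For the first three functions $\Phi(k,\cdot)$ has constant sign and $|\Phi|$ is a decreasing function of $h$, hence unimodal; and since $h\ge\rho|k|\ge\rho$, its supremum is at most $C|k|e^{-\rho|k|/2}$. For the fourth, $h$ is $R$-Lipschitz in $x$ and $h\ge\rho$, so $\Phi(k,\cdot)$ is locally Lipschitz with $|\partial_x\Phi|\le(e^h-1)^{-1}+R|x|e^h(e^h-1)^{-2}\le C(1+|x|)e^{-h}$ almost everywhere. As $h\ge\rho(|k|+|x|)/\sqrt2$, the integral of $|\partial_x\Phi|$ is at most $Ce^{-\rho|k|/\sqrt2}$.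

Now $\mathbb E\,m(v)=1/(e^{h_v}-1)$. The first two functions give $Z_n=nF+O(1)$ and $\mathbb EW=nY+O(1)$. The left sums in \eqref{eq:means} for the third and fourth functions are $\mathbb E\Sigma_2$ and $-\frac1n\mathbb E\Sigma_1$, and the main terms vanish by \eqref{eq:center}. So $\mathbb E\Sigma_2=O(1)$ and $\mathbb E\Sigma_1=O(n)$.

\emph{Variances.} Since $h_v\ge\rho$, we have $\operatorname{Var}m(v)=q_v/(1-q_v)^2\le Ce^{-h_v}$. By \eqref{eq:hv}, with $\rho'=\rho/\sqrt2$,
\[
\sum_{v\in\mathcal P^*}\Bigl(v_2^2+\frac{v_1^2}{n^2}\Bigr)e^{-h_v}\le\sum_{k\in\mathbb Z}\sum_{x\in\mathbb Z}\Bigl(k^2+\frac{x^2}{n^2}\Bigr)e^{-\rho'|k|}e^{-\rho'|x|/n}=O(n).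
\]
By independence and the upper bound in \eqref{eq:hv}, $\operatorname{Var}W=O(n)$, $\operatorname{Var}\Sigma_2=O(n)$, $\operatorname{Var}\Sigma_1=O(n^3)$. By Chebyshev's inequality each of the first three conditions defining $\mathcal E_n$ fails with probability $O(n^{-1/2})$. The fourth fails with probability at most $\sum_{|v_1|>n^{3/2}}q_v\le Cne^{-\rho'\sqrt n}$. So $\Pr(\mathcal E_n)\ge\frac12$ for large $n$. On $\mathcal E_n$ we have $\Pr(m)\le\exp(-Z_n-\mathbb EW+n^{3/4})$, hence $\#\mathcal E_n\ge\frac12\exp(n(F+Y)-n^{3/4}-O(1))$.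
\end{proof}

This is where centering is used. The translate of $K$ that gives the best upper bound is the one for which the random multiset closes on average. For another translate $\mathbb E\Sigma_2$ could be of order $n$, or $\mathbb E\Sigma_1$ of order $n^2$, and the bounds below for the closing edges would be of the same order $n$ as the main term $W$.

\subsection*{Closing the gap}
For $m\in\mathcal E_n$ put $\xi=-\Sigma_1(m)$ and $\eta=-1-\Sigma_2(m)$, and add to $m$ the edges
\[
(\xi,1),\qquad(0,\eta),\qquad\pm(0,1),\qquad\pm(1,1).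
\]
The first two close the gap without a horizontal edge; the last four make sure that the result is not supported on a line. Let $\Gamma_0=\Gamma_0(m)$ be the resulting polygon, $H\ge1$ its height and $g_0\ge0$ its genus.

\begin{lemma}\label{lem:close}
Uniformly for $m\in\mathcal E_n$, the polygon $\Gamma_0$ has height $O(n)$ and length $O(n^2)$, every edge $v$ of $\Gamma_0$ satisfies $v_2\ne0$ and $|v_1|\le n^{7/4}|v_2|$, and
\begin{equation}\label{eq:G0}
g_0\le|\Gamma_0|\le\frac{Y^2}{4|K|}\,n^3\bigl(1+O(n^{-1/4})\bigr).
\end{equation}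
\end{lemma}

\begin{proof}
The statement on the edges follows from $|v_1|\le n^{3/2}$ on the support of $m$ and $|\xi|\le n^{7/4}$. We have $W(m)\le nY+O(n^{3/4})$. By \eqref{eq:hv}, $\sum m(v)|v_2|\le W/\rho$ and $\sum m(v)|v_1|\le nW/\rho$. Thus $2H\le W/\rho+|\eta|+5=O(n)$, and twice the length is at most $nW/\rho+|\xi|+2=O(n^2)$. In the sum \eqref{eq:mixed} for $2V(\Gamma_0,K_n)$ the edges of $m$ contribute $W(m)$, the edges $(\xi,1)$ and $(0,\eta)$ contribute at most $R(1+|\xi|/n)+R|\eta|=O(n^{3/4})$, and the other four contribute $O(1)$. So $2V(\Gamma_0,K_n)\le nY+O(n^{3/4})$. Pick's formula and \eqref{eq:mink} give $g_0\le|\Gamma_0|\le nV(\Gamma_0,K_n)^2/|K|$.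
\end{proof}

\subsection*{Padding to an exact genus or area}
We must raise the genus from $g_0$ to a prescribed $g$ by adding boundedly many edges. Stretching $\Gamma_0$ horizontally by $L$ adds $L$ points to each row, so it changes the genus in steps of about $H$. To fill the gaps we attach a flat cap below the stretched polygon, with a bottom edge of variable length $t$. A cap of depth $1$ has no interior row of its own, so $t$ changes the area but not the genus. A cap of depth $2$ has the row $y=-1$, whose length is controlled by $t$; see Figure~\ref{fig:cap}.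

Let $\Gamma_0$ be any two-dimensional lattice polygon whose edges satisfy $v_2\ne0$ and $|v_1|\le\sigma|v_2|$, where $\sigma\ge0$. Let $H$ be its height and $g_0$ its genus, and put its lowest vertex, which is unique, at the origin. For $p\in\{1,2\}$ and integers $L\ge8\sigma+8$, $0\le t\le L/2$, put $\ell=\lfloor L/8\rfloor>\sigma$, and let $\Gamma^{(p)}_{L,t}$ be the polygon obtained by adding to the edges of $\Gamma_0$ the four edges
\[
(-L,0),\qquad(p\ell,-p),\qquad(t,0),\qquad(L-p\ell-t,\,p),
\]
whose sum is zero. We have $(L-p\ell-t)/p\ge L/8>\sigma$: the quotient is at least $L-\frac L8-\frac L2$ for $p=1$ and at least $\frac12(L-\frac L4-\frac L2)$ for $p=2$. So the second and the fourth new edge are flatter than every edge of $\Gamma_0$. In counterclockwise order the downward edges of $\Gamma_0$ are followed by $(p\ell,-p)$, $(t,0)$, $(L-p\ell-t,p)$, then by the upward edges of $\Gamma_0$, and then by $(-L,0)$. Thus $\Gamma^{(p)}_{L,t}$ is the union of $\Gamma_0+[0,L]\times\{0\}$ and the trapezoid (a triangle if $t=0$) with vertices $(0,0)$,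 $(p\ell,-p)$, $(p\ell+t,-p)$, $(L,0)$, glued along $[0,L]\times\{0\}$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.55]
\fill[gray!20] (0,0)--(4,-2)--(8,-2)--(16,0)--cycle;
\foreach \x in {-2,...,18} { \foreach \y in {-2,...,3} { \fill[gray] (\x,\y) circle (1.3pt); } }
\draw[thick] (0,0)--(4,-2)--(8,-2)--(16,0)--(17,1)--(17,2)--(16,3)--(0,3)--(-1,2)--(-1,1)--cycle;
\draw[dashed] (0,0)--(1,1)--(1,2)--(0,3);
\foreach \x in {3,...,11} { \fill (\x,-1) circle (3pt); }
\node[below left] at (0,0) {$(0,0)$};
\node[below right] at (16,0) {$(L,0)$};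
\node[below] at (6,-2) {$t$};
\node[above] at (8,3) {$L$};
\end{tikzpicture}
\caption{Padding a hexagon $\Gamma_0$ of height $H=3$ and genus $g_0=2$ (at the left, bounded on the right by the dashed line). It is stretched horizontally by $L=16$, and a cap of depth $2$ (shaded) with bottom edge of length $t=4$ is attached. Changing $t$ changes only the number of interior points in the row $y=-1$ (black dots). The genus is $17+17+15+9=58=g_0+LH-2+\lceil(L+t)/2\rceil$.}
\label{fig:cap}
\end{figure}

\begin{lemma}\label{lem:pad}
\begin{enumerate}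
\item[(a)] If $g$ is an integer with $g-g_0\ge(H+1)\max(4H+3,\,8\sigma+8)$, then $\Gamma^{(2)}_{L,t}$ has genus $g$ for some $L,t$ as above with $L\le g+2$.
\item[(b)] If $a$ is an integer with $a-2|\Gamma_0|\ge(2H+2)\max(4H+1,\,8\sigma+8)$, then $\Gamma^{(1)}_{L,t}$ has area $a/2$ for some $L,t$ as above with $L\le a$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We count the interior lattice points of $\Gamma^{(2)}_{L,t}$ by rows. For $0<y<H$ the section $[x_-,x_+]$ of $\Gamma_0$ has $x_-<x_+$, and the open interval contains $\lceil x_+\rceil-\lfloor x_-\rfloor-1$ integers; replacing $x_+$ by $x_++L$ adds exactly $L$. These rows give $g_0+L(H-1)$. The row $y=0$ has section $[0,L]$ and gives $L-1$. The row $y=-1$ has section $[\ell,\ell+\frac{L+t}2]$ and gives $\lceil\frac{L+t}2\rceil-1$. So the genus is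
\[
g_0+LH-2+\Bigl\lceil\frac{L+t}2\Bigr\rceil .
\]
As $t$ runs from $0$ to $\lfloor L/2\rfloor$, the last term starts at $\lceil L/2\rceil$, increases in steps of at most $1$, and ends at a value at least $\lceil\frac{3L}4-\frac14\rceil\ge\lfloor\frac{3L}4\rfloor$. So the expression takes every integer value in
\[
I_L=g_0+LH-2+\bigl[\lceil L/2\rceil,\lfloor3L/4\rfloor\bigr].
\]
Consider these intervals for all integers $L\ge4H+3$. Then $H\le\frac L4-\frac34$, so $H+\lceil\frac{L+1}2\rceil\le H+\frac L2+1\le\frac{3L}4+\frac14\le\lfloor\frac{3L}4\rfloor+1$, which says $\min I_{L+1}\le\max I_L+1$. Hence the $I_L$ cover all integers from $\min I_{4H+3}=g_0+(4H+3)H+2H$ on. This number is at most $g_0+(4H+3)(H+1)\le g$, so $g\in I_L$ for some $L\ge4H+3$. From $g\in I_L$ we get $g\ge L-2$ and $g-g_0\le L(H+1)$; the latter gives $L\ge8\sigma+8$, so this $L$ is admissible.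

(b) The stretched polygon has area $|\Gamma_0|+LH$ and the trapezoid has area $(L+t)/2$, so $2|\Gamma^{(1)}_{L,t}|=2|\Gamma_0|+L(2H+1)+t$. The number $2|\Gamma_0|$ is an integer by Pick's formula. For fixed $L$ the expression takes every integer value in $I'_L=2|\Gamma_0|+L(2H+1)+[0,\lfloor L/2\rfloor]$. For $L\ge4H+1$ we have $2H\le\lfloor L/2\rfloor$, so $\min I'_{L+1}\le\max I'_L+1$, and the $I'_L$ cover all integers from $2|\Gamma_0|+(4H+1)(2H+1)\le a$ on. If $a\in I'_L$, then $L\le a$ and $a-2|\Gamma_0|\le L(2H+2)$, so $L\ge8\sigma+8$.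
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Let $G=g$ in the genus case and $G=a/2$ in the area case. Let $\varepsilon\in(0,\frac14)$, and let $n$ be maximal with $\frac{Y^2}{4|K|}n^3\le(1-2\varepsilon)G$; then $n\sim\bigl((1-2\varepsilon)4|K|G/Y^2\bigr)^{1/3}$ as $G\to\infty$. By \eqref{eq:G0}, for large $G$ and all $m\in\mathcal E_n$ we have $g_0\le|\Gamma_0|\le(1-\varepsilon)G$. So $g-g_0\ge\varepsilon G$ in the genus case and $a-2|\Gamma_0|\ge2\varepsilon G$ in the area case, and $\varepsilon G$ is at least a positive constant times $n^3$. By Lemma~\ref{lem:close} we may take $\sigma=n^{7/4}$ and $H=O(n)$ in Lemma~\ref{lem:pad}, where the thresholds become $O(n^{11/4})$. So for large $G$ each $m\in\mathcal E_n$ yields a polygon $\Gamma'$ of genus exactly $g$, or of area exactly $a/2$, with $L\le2G+2$.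

The polygon $\Gamma'$ has length $O(n^2)+L$ and height at most $H+2$, so it has an integer translate in $[0,CG]^2$. The multiset $m$ is obtained from the edge multiset of $\Gamma'$ by removing the added edges, which are determined by $(L,t,\xi,\eta)$, and there are $G^{O(1)}$ such quadruples. By Lemma~\ref{lem:box} each class has $G^{O(1)}$ members in the box. So the number of classes is at least $\#\mathcal E_n/G^{O(1)}$, and by Lemma~\ref{lem:random} its logarithm is at least $n(F+Y)-o(n)$. Divide by $G^{1/3}$, let $G\to\infty$ and then $\varepsilon\to0$.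
\end{proof}

\section{The round limit $b\to0$}\label{sec:round}

As $b\to0$ the sum over $k$ in $F_b(Q)$ also becomes an integral, and we recover the constant of the round shapes. Section~\ref{sec:zeta} needs an explicit error term. The function $\Psi_Q$ need not be unimodal, so we decompose it into the chord lengths of the bodies $tQ^\circ$, which are.

\begin{lemma}\label{lem:round}
Let $\rho>0$. There is $C=C(\rho)$ such that for every convex body $Q\supset\rho\mathbb D$ and $0<b\le1$,
\[
\Bigl|F_b(Q)-\frac{12\zeta(3)}{\pi^2}|Q^\circ|\Bigr|\le Cb\log\Bigl(2+\frac1b\Bigr).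
\]
\end{lemma}

\begin{proof}
For $t>0$ let $\ell_t(y)$ be the length of $\{x:h_Q(y,x)\le t\}$, the vertical chord of $tQ^\circ$ at abscissa $y$. As in \eqref{eq:polar}, $\Psi_Q(y)=\int_0^\infty\ell_t(y)(e^t-1)^{-1}dt$. Since $tQ^\circ\subset(t/\rho)\mathbb D$ is convex, $\ell_t$ is concave on the projection of $tQ^\circ$, vanishes outside it, in particular for $|y|>t/\rho$, and satisfies $0\le\ell_t\le2t/\rho$. So $\ell_t$ is unimodal with variation at most $4t/\rho$.

Summation by parts gives $\sum_{k\ge1}w_k\ell_t(bk)=\sum_{k\ge1}S(k)\bigl(\ell_t(bk)-\ell_t(bk+b)\bigr)$, where only $k\le t/(\rho b)$ contribute. Insert \eqref{eq:S} and use $\sum_{k\ge1}k(\ell_t(bk)-\ell_t(bk+b))=\sum_{k\ge1}\ell_t(bk)$: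
\[
\sum_{k\ge1}w_k\ell_t(bk)=\frac6{\pi^2}\sum_{k\ge1}\ell_t(bk)+O\Bigl(\frac t\rho\log\Bigl(2+\frac t{\rho b}\Bigr)\Bigr).
\]
Comparing $b\ell_t(bk)$ with the integral of $\ell_t$ over $[bk-b,bk]$ gives $|b\sum_{k\ge1}\ell_t(bk)-\int_0^\infty\ell_t|\le4bt/\rho$. The terms with $k\le-1$ are those with $k\ge1$ for the reflection of $Q$ in the vertical axis. Since $\int_{\mathbb R}\ell_t=t^2|Q^\circ|$ and $2+\frac t{\rho b}\le(2+\frac t\rho)(2+\frac1b)$,
\[
b\sum_{k\ne0}w_k\ell_t(bk)=\frac6{\pi^2}t^2|Q^\circ|+O\Bigl(\frac{bt}\rho\Bigl[\log\Bigl(2+\frac t\rho\Bigr)+\log\Bigl(2+\frac1b\Bigr)\Bigr]\Bigr).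
\]
Multiply by $(e^t-1)^{-1}$ and integrate over $t>0$; the integral of $t\log(2+t/\rho)(e^t-1)^{-1}$ converges.
\end{proof}

\begin{proposition}\label{prop:round}
Let $\rho_1=1/(20\pi)$. For every $\varepsilon>0$ there is $b_-\in(0,1]$ such that for all $0<b\le b_-$ and $Q\in\mathcal Q$ there is $c$ with $\rho_1\mathbb D\subset Q+c$ and $|Q|F_b(Q+c)\le12\zeta(3)+\varepsilon$.
\end{proposition}

\begin{proof}
Choose $c$ by the Blaschke--Santal\'o inequality, so that $0\in\operatorname{int}(Q+c)$ and $|Q|\,|(Q+c)^\circ|\le\pi^2$. Let $\rho'=\operatorname{dist}(0,\partial(Q+c))$ and let $u$ be a unit vector with $h_{Q+c}(u)=\rho'$. Since $Q+c\subset10\mathbb D$, the polar body contains $\frac1{10}\mathbb D$; it also contains $u/\rho'$. So it contains a triangle with base $\frac15$ and height $1/\rho'$, and $\frac1{10\rho'}\le|(Q+c)^\circ|\le\pi^2/|Q|\le2\pi$. Thus $\rho'\ge\rho_1$. By Lemma~\ref{lem:round}, $|Q|F_b(Q+c)\le12\zeta(3)+25\pi C(\rho_1)\,b\log(2+1/b)$.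
\end{proof}

\section{Ellipses, the zeros of $\zeta$, and the value of $\Lambda$}\label{sec:zeta}

For the ellipses $E_b=\operatorname{diag}(b,1)\mathbb D$, Lemma~\ref{lem:round} shows that $|E_b|F(E_b)\to12\zeta(3)$ as $b\to0$. We want one $b$ for which the value is larger. The error term of Lemma~\ref{lem:round} gives no information on the sign of the difference. We therefore suppose that the sign is constant and look at the Mellin transform of the difference: a constant sign forces the first singularity of the transform onto the real axis, whereas the transform has $\zeta(s+1)$ in its denominator, and so has poles off the axis. The argument does not exhibit $b$.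

We recall the facts to be used. \emph{Landau's theorem:} let $f\ge0$ be continuous on $[0,\infty)$ and let $\sigma_0$ be the infimum of the real $\sigma$ with $\int_0^\infty f(y)e^{-\sigma y}dy<\infty$. The integral $\int_0^\infty f(y)e^{-sy}dy$ is holomorphic for $\Re s>\sigma_0$, and if $\sigma_0$ is finite, it has no holomorphic extension to a neighborhood of $\sigma_0$. \emph{The zeta function} is meromorphic on $\mathbb C$ with a single, simple pole at $1$. It has no zeros with $\Re s\ge1$; its zeros with $\Re s\le0$ are $-2,-4,\dots$; it has zeros with $0<\Re s<1$, and none of these is real, because $(1-2^{1-\sigma})\zeta(\sigma)=\sum_n(-1)^{n-1}n^{-\sigma}>0$ for $0<\sigma<1$. The function $\Gamma(s)$ has no zeros, and its poles are simple and lie at $0,-1,-2,\dots$.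

\begin{proposition}\label{prop:strict}
There is $b>0$ with $|E_b|F_*(E_b)>12\zeta(3)$. Hence $\Lambda>12\zeta(3)$.
\end{proposition}

\begin{proof}
The function $c\mapsto F(E_b+c)$ is convex, and it is even because $F(-K)=F(K)$ and $-E_b=E_b$. So its minimum is at $0$, and
\[
F_*(E_b)=F(E_b)=2T(b),\qquad T(b)=\sum_{k\ge1}\frac{\varphi(k)}k\Psi_{\mathbb D}(bk).
\]
Put $\kappa=6\zeta(3)/\pi$. Since $|E_b|=\pi b$, it suffices to find $b$ with $bT(b)>\kappa$. Suppose that $\Delta(b):=\kappa/b-T(b)\ge0$ for all $b>0$. The function $T$ is continuous and decays exponentially as $b\to\infty$, like $\Psi_{\mathbb D}$. As $F_b(\mathbb D)=2bT(b)$ and $|\mathbb D^\circ|=\pi$, Lemma~\ref{lem:round} gives $\Delta(b)=O(\log(2+1/b))$ for $b\le1$.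

\emph{The Mellin transform.} In polar coordinates on the half-plane $y>0$, for $\Re s>0$,
\[
\int_0^\infty\Psi_{\mathbb D}(y)y^{s-1}dy=\int_0^\infty\psi(r)r^s\,dr\int_0^\pi\sin^{s-1}\vartheta\,d\vartheta=\Gamma(s+1)\zeta(s+2)\cdot\frac{\sqrt\pi\,\Gamma(\frac s2)}{\Gamma(\frac{s+1}2)},
\]
where the first factor comes from $\psi(r)=\sum_je^{-jr}/j$. The duplication formula $\Gamma(\frac{s+1}2)\Gamma(\frac s2+1)=2^{-s}\sqrt\pi\,\Gamma(s+1)$ turns the right side into $2^s\Gamma(\frac s2)\Gamma(\frac s2+1)\zeta(s+2)$. Since $\sum_k\varphi(k)k^{-1-s}=\zeta(s)/\zeta(s+1)$ for $\Re s>1$, we obtain there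
\[
\int_0^\infty T(b)b^{s-1}db=\widehat T(s):=2^s\,\Gamma\bigl(\tfrac s2\bigr)\Gamma\bigl(\tfrac s2+1\bigr)\frac{\zeta(s)\zeta(s+2)}{\zeta(s+1)},
\]
and $\widehat T$ is meromorphic on $\mathbb C$. Let $I(s)=\int_0^1\Delta(b)b^{s-1}db=\int_0^\infty\Delta(e^{-y})e^{-sy}dy$, with abscissa of convergence $\sigma_0$. The bound on $\Delta$ gives $\sigma_0\le0$. For $\Re s>1$,
\begin{equation}\label{eq:I}
I(s)=\frac\kappa{s-1}-\widehat T(s)+\int_1^\infty T(b)b^{s-1}db ,
\end{equation}
and the last integral is entire. By the identity theorem, \eqref{eq:I} holds for $\Re s>\sigma_0$.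

\emph{No real singularity in $(-1,0]$.} At $s=0$ the simple pole of $\Gamma(\frac s2)$ is canceled by the zero of $1/\zeta(s+1)$, and the other factors of $\widehat T$ are holomorphic. For real $s\in(-1,0)$ we have $\zeta(s+1)\ne0$, and $\Gamma(\frac s2)$, $\Gamma(\frac s2+1)$, $\zeta(s)$, $\zeta(s+2)$ are holomorphic at $s$. So the right side of \eqref{eq:I} is holomorphic at every point of $(-1,0]$. By Landau's theorem $\sigma_0\le-1$, and $I$ is holomorphic for $\Re s>-1$.

\emph{A nonreal pole.} Let $z$ be a zero of $\zeta$ with $0<\Re z<1$, and $s=z-1$, so $s$ is not real and $-1<\Re s<0$. The denominator $\zeta(s+1)$ vanishes. The factor $2^s$ and the Gamma factors are finite and nonzero, $\zeta(s)\ne0$ because $s$ is nonreal with negative real part, and $\zeta(s+2)\ne0$ because $\Re(s+2)>1$. So $\widehat T$ has a pole at $s$, which contradicts \eqref{eq:I}.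
\end{proof}

The strict inequality keeps maximizing sequences away from the degenerate end $b\to0$.

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
The two inequalities are Proposition~\ref{prop:strict} and Lemma~\ref{lem:normal}. By Lemma~\ref{lem:normal} there are bodies $K_i=\operatorname{diag}(b_i,1)Q_i$ with $\mathbb D\subset Q_i\subset2\mathbb D$ and $|K_i|F_*(K_i)\to\Lambda$. Then $Q_i\in\mathcal Q$. Choose $\varepsilon>0$ with $12\zeta(3)+\varepsilon<\Lambda$. By \eqref{eq:Fb}, Lemma~\ref{lem:uniform} and Proposition~\ref{prop:round}, $|K_i|F_*(K_i)$ is at most $\Lambda/2$ if $b_i\ge b_+$ and at most $12\zeta(3)+\varepsilon$ if $b_i\le b_-$. So $b_-<b_i<b_+$ for large $i$, and along a subsequence $K_i$ converges in the Hausdorff metric to a convex body $K$; then $|K_i|\to|K|$, and $h_{K_i}\to h_K$ uniformly on the unit circle. Choose $c$ with $K+c$ centered and $\rho>0$ with $2\rho\mathbb D\subset K+c$. Then $\rho\mathbb D\subset K_i+c$ for large $i$, so the integrands of $F(K_i+c)$ are dominated by $\psi(\rho|(k,x)|)$, and $F(K_i+c)\to F(K+c)$.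 Hence $\Lambda=\lim|K_i|F_*(K_i)\le\lim|K_i|F(K_i+c)=|K|F_*(K)\le\Lambda$.
\end{proof}

\begin{remark}
If $K$ is centered and $|K|F(K)=\Lambda$, then Propositions~\ref{prop:upper} and~\ref{prop:lower} force equality in the inequality of the means, so $Y=2F(K)$.
\end{remark}

\section{The lattice width of a typical polygon}\label{sec:width}

In a cell, the parameter $b=\theta g^{-2/3}s_1$ of Lemma~\ref{lem:cell} determines the lattice width up to constant factors, and we now know that very large and very small values of $b$ allow a value $\lambda<\Lambda$.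

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
We use the genus case of Section~\ref{sec:upper}. Let $\theta=\Lambda^{1/3}$ and $\delta_0=\frac12(\Lambda-12\zeta(3))>0$, and let $b_-$ be given by Proposition~\ref{prop:round} for the error $\delta_0$. Call a cell \emph{exceptional} if $b\le b_-$ or $b\ge b_+$. By Proposition~\ref{prop:round} and Lemma~\ref{lem:uniform}, the hypothesis of Lemma~\ref{lem:cell} holds in exceptional cells with $\rho=\min(\rho_0,\rho_1)$ and $\lambda_0=\max(\Lambda-\delta_0,\Lambda/2)<\Lambda$. Since $2\theta+\lambda_0\theta^{-2}<3\theta$, we can fix $\varepsilon\in(0,1)$ and $\delta\in(0,\theta)$ with $(1+\varepsilon)^2(2\theta+(\lambda_0+\varepsilon)\theta^{-2})\le3\theta-3\delta$. There are $O((\log g)^2)$ cells, so by \eqref{eq:cell} and \eqref{eq:thin} the thin polygons and the polygons in exceptional cells number at most $\exp((3\theta-2\delta)g^{1/3})$ for large $g$. By Theorem~\ref{thm:A}, $N(g)\ge\exp((3\theta-\delta)g^{1/3})$ for large $g$, so they number at most $e^{-\delta g^{1/3}}N(g)$.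

Every other class lies in a cell with $b_-<\theta g^{-2/3}s_1<b_+$. By \eqref{eq:scales},
\[
\frac{\theta}{25\pi b_+}\,g^{1/3}<\frac g{25\pi s_1}\le s_2\le\frac{4g}{s_1}<\frac{4\theta}{b_-}\,g^{1/3}.
\]
The lattice width lies in $[2s_2,8s_2]$, so the first statement holds with $\kappa_1=2\theta/(25\pi b_+)$ and $\kappa_2=32\theta/b_-$.

Now let $\omega(g)/g^{1/3}\to\infty$ and consider the classes of lattice width at least $\omega(g)$. They have $s_2\ge\omega(g)/8$, so for large $g$ they are thick. Let $\varepsilon\in(0,1)$ and $\theta=(12\zeta(3))^{1/3}$. In the cells that contain such a class, $b\le4\theta g^{1/3}/s_2\le32\theta g^{1/3}/\omega(g)\to0$. So for large $g$ Proposition~\ref{prop:round} allows $\rho=\rho_1$ and $\lambda=\theta^3+\varepsilon$ in Lemma~\ref{lem:cell}. Summing \eqref{eq:cell} over the $O_\varepsilon((\log g)^2)$ cells gives $\limsup\log N_\omega(g)/g^{1/3}\le(1+\varepsilon)^2(3\theta+2\varepsilon\theta^{-2})$. Let $\varepsilon\to0$.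
\end{proof}

\begin{thebibliography}{9}

\bibitem{edges}
\emph{Moving out the edges of a lattice polygon},
\texttt{https://typeset.io/pdf/\allowbreak moving-out-the-edges-of-a-\allowbreak lattice-polygon-36kz7ewol0.pdf}

\bibitem{Scott}
Scott, Bull. Austral. Math. Soc. \textbf{15} (1976).

\end{thebibliography}
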